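\title{Disjoint stars under a minimum degree condition: counterexamples to a conjecture of Ota}

\begin{abstract}
Ota conjectured that for $k,t\ge2$ every graph of order at least $(t+1)k+t^2-t$ and minimum degree at least $k+t-1$ contains $k$ vertex-disjoint copies of the star $K_{1,t}$. We show that the conjecture is false. An explicit counterexample exists for $t=170$, $k=342$. For every $t\ge10080$ and $k=2(t+1)$ there is an explicit counterexample whose order exceeds the conjectured bound by $\lfloor t/90\rfloor$, and a random construction gives counterexamples for $k=q(t+1)-a$ with fixed $q\ge2$, $0\le a\le q-2$ and all large $t$. Each counterexample is a disjoint union of $t-1$ cliques and one dense graph in which no small set of vertices dominates almost everything. We also show that the case $k=2$ of the conjecture holds with a much smaller bound on the order.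
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. The \emph{order} of a graph $G$ is $|V(G)|$. We write $N(x)$ for the set of neighbors of a vertex $x$, $N[x]=N(x)\cup\{x\}$, $d(x)=|N(x)|$, and $\delta(G)$, $\Delta(G)$ for the minimum and maximum degree. The complement of $G$ is $\overline G$, the symbol $\cup$ between graphs means disjoint union, and $mG$ is the disjoint union of $m$ copies of $G$. A \emph{$t$-star} in $G$ is a subgraph isomorphic to $K_{1,t}$, that is, a \emph{center} together with $t$ of its neighbors, the \emph{leaves}; it need not be induced. Let $\nu_t(G)$ be the largest number of pairwise vertex-disjoint $t$-stars in $G$.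

Which minimum degree and which order force $\nu_t(G)\ge k$? Consider the degree first. Take $K_{k-1}\cup mK_t$ and join every vertex of $K_{k-1}$ to every vertex of $mK_t$. The minimum degree is $(k-1)+(t-1)=k+t-2$. All degrees in $mK_t$ equal $t-1$, so every $t$-star uses a vertex of $K_{k-1}$, and $\nu_t\le k-1$ for every $m$. Hence no bound on the order helps unless $\delta(G)\ge k+t-1$. Under this assumption the order must be at least $(t+1)k$, the number of vertices in $k$ stars, and the question is how many further vertices are needed. We take the following conjecture from \cite{dsfs}.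

\medskip
\noindent\textbf{Conjecture} (Ota). \emph{Let $k\ge2$ and $t\ge2$ be integers. Every graph $G$ of order at least $(t+1)k+t^2-t$ with $\delta(G)\ge k+t-1$ contains $k$ vertex-disjoint copies of $K_{1,t}$.}
\medskip

The conjecture holds for $t=2$ (Ota) and for $t=3$ (Egawa and Ota). For $t\ge4$ and $k\ge2$ the conclusion is known when the order is at least $(t+1)k+2t^2-4t+2$. So for every $t\ge2$ there is an integer $c$ such that, for all $k\ge2$, order at least $(t+1)k+c$ and minimum degree at least $k+t-1$ force $\nu_t\ge k$; let $c(t)$ be the least such $c$. We shall see in Section~\ref{sec:cliques} that disjoint unions of cliques give $c(t)\ge t^2-t$ and nothing more. The conjecture thus asserts that $c(t)=t^2-t$, or that no graph does better than a union of cliques. This is false.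

\begin{theorem}\label{thm:explicit}
Let $t=170$ and $k=342$. There is a graph $G$ of order exactly $(t+1)k+t^2-t=87212$ with $\delta(G)\ge k+t-1=511$ that does not contain $k$ vertex-disjoint $t$-stars.
\end{theorem}

\begin{theorem}\label{thm:alllarge}
Let $t\ge10080$ and $k=2(t+1)$. There is a graph $G$ of order $(t+1)k+t^2-t+\lfloor t/90\rfloor$ with $\delta(G)\ge k+t-1$ and $\nu_t(G)<k$.
\end{theorem}

\begin{theorem}\label{thm:random}
Let $q\ge2$ and $0\le a\le q-2$ be integers, put $r=2q-a$ and $s=q-a-1$, and let $\varepsilon\ge0$ be a real number with
\begin{equation}\label{eq:hyp}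
(s+\varepsilon)^r>\varepsilon\,(r+\varepsilon)^{r-1}.
\end{equation}
There is $t_0=t_0(q,a,\varepsilon)$ such that for all $t\ge t_0$, with $k=q(t+1)-a$, there is a graph $G$ of order $(t+1)k+t^2-t+\lfloor\varepsilon t\rfloor$ with $\delta(G)\ge k+t-1$ and $\nu_t(G)<k$. The value $\varepsilon=0$ is always allowed, and for $q=2$, $a=0$ one may take $\varepsilon=1/61$.
\end{theorem}

A graph of order $(t+1)k+c$ with $\delta\ge k+t-1$ and $\nu_t<k$ shows that $c(t)\ge c+1$. Theorems~\ref{thm:alllarge} and~\ref{thm:random} and the known upper bound therefore give the following.

\begin{corollary}\label{cor:c}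
For $t\ge10080$,
\[
t^2-t+\lfloor t/90\rfloor+1\le c(t)\le 2t^2-4t+2 .
\]
For all sufficiently large $t$, $c(t)\ge t^2-t+\lfloor t/61\rfloor+1$.
\end{corollary}

For two stars the conjecture is true, with room to spare.

\begin{proposition}\label{prop:two}
Let $t\ge2$. Every graph with minimum degree at least $t+1$ and order greater than $t+2+\frac{t^2-1}{3}$ contains two vertex-disjoint $t$-stars. The bound is attained for $t=5$: some graph of order $15$ and minimum degree $6$ has no two vertex-disjoint $5$-stars.
\end{proposition}

The bound in Proposition~\ref{prop:two} is smaller than $t+2+t^2=2(t+1)+t^2-t$, the order in the conjecture for $k=2$. We do not determine $c(t)$. We also do not decide the conjecture for the values $t\ge4$ that the theorems above do not cover, nor, for fixed $t$, for all large $k$.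

Section~\ref{sec:cliques} examines unions of cliques and finds the place where they can be improved. Section~\ref{sec:assembly} reduces the improvement to the existence of an auxiliary graph $H$ with small degrees in which small sets of vertices have common neighbors. Such graphs are built from orthogonality over $\mathbb F_4$ in Section~\ref{sec:orth} and at random in Section~\ref{sec:random}. Section~\ref{sec:two} treats $k=2$.

\section{Unions of cliques}\label{sec:cliques}

A star is connected, so $\nu_t$ of a disjoint union is the sum of the values on the parts. Also $\nu_t(K_n)=\lfloor n/(t+1)\rfloor$. A clique whose order is congruent to $t$ modulo $t+1$ therefore leaves $t$ vertices uncovered by any family of disjoint $t$-stars, and one would like to use many such cliques. The degree condition limits their number.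

\begin{proposition}\label{prop:cliques}
Let $k,t\ge2$ and let $G$ be a disjoint union of cliques with $\delta(G)\ge k+t-1$ and $\nu_t(G)\le k-1$. Then $|V(G)|\le(t+1)k+t^2-t-1$.
\end{proposition}

\begin{proof}
Let the cliques have orders $n_1,\dots,n_m$ and put $q_i=\lfloor n_i/(t+1)\rfloor$. Then $\sum_iq_i\le k-1$ and $k+t\le n_i\le q_i(t+1)+t$, so $q_i(t+1)\ge k$ for all $i$. Summing gives $mk\le(t+1)(k-1)<(t+1)k$, hence $m\le t$, and
\[
|V(G)|\le(t+1)(k-1)+t^2=(t+1)k+t^2-t-1.\qedhere
\]
\end{proof}

The bound is attained by a family that also serves as the frame for all our counterexamples. Let $t\ge2$, $q\ge1$ and $0\le a\le q-1$ be integers and put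
\begin{equation}\label{eq:param}
k=q(t+1)-a,\qquad r=2q-a,\qquad s=q-a-1,\qquad C=(t-1)\,K_{q(t+1)+t}.
\end{equation}
Since $k-r=q(t-1)$, we have
\begin{equation}\label{eq:C}
\delta(C)=k+t-1+a,\qquad \nu_t(C)=k-r,\qquad |V(C)|=(k-r)(t+1)+t^2-t .
\end{equation}
Now add one more graph $F$, of order $r(t+1)+e$. By \eqref{eq:C}, the union $C\cup F$ has order $(t+1)k+t^2-t+e$; it has minimum degree at least $k+t-1$ if $F$ does, because $a\ge0$; and it satisfies $\nu_t(C\cup F)\le k-1$ exactly when $\nu_t(F)\le r-1$.

The clique $F=K_{r(t+1)-1}$ has $e=-1$ and $\nu_t(F)=r-1$. From $r=q+(s+1)$ we get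
\begin{equation}\label{eq:slack}
r(t+1)=k+a+(s+1)(t+1)=(k+t)+s(t+1)+a+1,
\end{equation}
so the degree $r(t+1)-2$ in $F$ equals $(k+t-1)+s(t+1)+a$. As $s\ge0$, the graph $C\cup F$ attains the bound of Proposition~\ref{prop:cliques}, and $c(t)\ge t^2-t$. The smallest instance is $q=1$, $a=0$: here $k=t+1$ and $C\cup F=tK_{2t+1}$.

In that instance every vertex has degree exactly $k+t-1$. When $s\ge1$ the situation is different: the degrees in the last clique exceed the requirement by more than $st$. To refute the conjecture it suffices to spend this surplus and gain a single vertex, that is, to find a graph $F$ of order $r(t+1)+e$ with $e\ge0$, $\delta(F)\ge k+t-1$ and $\nu_t(F)\le r-1$.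

\section{Stars that almost cover a graph}\label{sec:assembly}

How can a dense graph $F$ on $r(t+1)+e$ vertices fail to contain $r$ disjoint $t$-stars? Such stars would cover all but $e$ vertices, and every covered vertex is a center or a neighbor of a center. So the $r$ centers would dominate all but at most $e$ vertices. It is enough to make $F$ a graph in which every set of $r$ vertices fails to dominate at least $e+1$ vertices. This is best expressed in the complement $H=\overline F$. A \emph{common neighbor} of a set $S\subseteq V(H)$ is a vertex adjacent in $H$ to every vertex of $S$; it lies outside $S$, since no vertex is adjacent to itself.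

\begin{lemma}\label{lem:cover}
Let $r,t\ge1$ and $e\ge0$ be integers, and let $H$ be a graph of order $r(t+1)+e$ in which every set of $r$ vertices has at least $e+1$ common neighbors. Then $\nu_t(\overline H)\le r-1$.
\end{lemma}

\begin{proof}
Suppose $\overline H$ contains $r$ disjoint $t$-stars, and let $S$ be the set of their $r$ centers. A common neighbor $w$ of $S$ in $H$ is not a center, because $w\notin S$, and it is not a leaf, because it is adjacent in $\overline H$ to no vertex of $S$. So the stars cover at most $r(t+1)+e-(e+1)=r(t+1)-1$ vertices. But $r$ disjoint $t$-stars cover $r(t+1)$ vertices.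
\end{proof}

\begin{example}\label{ex:pairs}
Let $H$ be the graph whose $15$ vertices are the $2$-element subsets of $\{1,\dots,6\}$, two distinct subsets being adjacent when they intersect. Up to a permutation of the symbols, two distinct vertices are $12,34$ or $12,13$. The common neighbors are $13,14,23,24$ in the first case and $14,15,16,23$ in the second. So Lemma~\ref{lem:cover} applies with $r=2$, $t=5$, $e=3$, and $\overline H$ has no two disjoint $5$-stars. In $\overline H$ two subsets are adjacent when they are disjoint, so every degree is $\binom42=6$. The largest clique without two disjoint $5$-stars is $K_{11}$; lowering the degree from $10$ to $6$ has gained four vertices. (The graph $\overline H$ is the collinearity graph of the generalized quadrangle $GQ(2,2)$, strongly regular with parameters $(15,6,1,3)$; we do not use this.)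
\end{example}

Combining Lemma~\ref{lem:cover} with the frame $C$ gives the tool used in all three theorems.

\begin{lemma}\label{lem:assembly}
Let $t\ge2$, $q\ge2$, $0\le a\le q-2$ and $e\ge0$ be integers, let $k,r,s,C$ be as in \eqref{eq:param}, and put
\[
N=r(t+1)+e,\qquad D=N-k-t=s(t+1)+a+e+1 .
\]
Let $H$ be a graph of order $N$ such that
\begin{itemize}
\item[(i)] $\Delta(H)\le D$;
\item[(ii)] every set of $r$ vertices of $H$ has at least $e+1$ common neighbors in $H$.
\end{itemize}
Then $G=C\cup\overline H$ has order $(t+1)k+t^2-t+e$, $\delta(G)\ge k+t-1$ and $\nu_t(G)\le k-1$.
\end{lemma}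

\begin{proof}
The two expressions for $D$ agree by \eqref{eq:slack}. By (i), $\delta(\overline H)\ge N-1-D=k+t-1$. By (ii) and Lemma~\ref{lem:cover}, $\nu_t(\overline H)\le r-1$. With \eqref{eq:C} this gives $|V(G)|=(k-r)(t+1)+t^2-t+r(t+1)+e=(t+1)k+t^2-t+e$, $\delta(G)\ge k+t-1$ and $\nu_t(G)\le(k-r)+(r-1)=k-1$.
\end{proof}

Condition (i) asks for few edges and condition (ii) for many. A double count shows when they can be compatible.

\begin{lemma}\label{lem:count}
Let $H$ be a graph of order $N$ with $\Delta(H)\le D\le N$ in which every set of $r$ vertices, $1\le r\le N$, has at least $e+1$ common neighbors. Then $e+1\le N(D/N)^r$.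
\end{lemma}

\begin{proof}
Count the pairs $(S,w)$ where $|S|=r$ and $w$ is a common neighbor of $S$, that is, $S\subseteq N(w)$. This gives $(e+1)\binom Nr\le N\binom Dr$. In particular $D\ge r$, and $\binom Dr/\binom Nr=\prod_{i=0}^{r-1}\frac{D-i}{N-i}\le(D/N)^r$.
\end{proof}

\begin{remark}\label{rem:limits}
Lemma~\ref{lem:count} is not needed for the proofs, but it explains the shape of the theorems.

(a) Fix $q,a,\varepsilon$ and let $e=\lfloor\varepsilon t\rfloor$. As $t\to\infty$,
\begin{equation}\label{eq:limits}
\frac et\to\varepsilon,\qquad \frac Nt\to r+\varepsilon,\qquad \frac DN\to\rho:=\frac{s+\varepsilon}{r+\varepsilon}.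
\end{equation}
If (i) and (ii) can be met for infinitely many $t$, then dividing the inequality of Lemma~\ref{lem:count} by $t$ gives $\varepsilon\le(r+\varepsilon)\rho^r$ in the limit. Hypothesis \eqref{eq:hyp} is the strict form $\varepsilon<(r+\varepsilon)\rho^r$ of this inequality. For $q=2$, $a=0$, $\varepsilon=1/60$ the inequality reads $241^3\le61^4$, which is false because $241^3=13997521$ and $61^4=13845841$; so Lemma~\ref{lem:assembly} with $q=2$, $a=0$ cannot give $1/60$ in place of $1/61$.

(b) The hypothesis $a\le q-2$ means $s\ge1$. The proof of Lemma~\ref{lem:assembly} does not use it, but without it there is too little room in (i). If $a=q-1$, then $s=0$; for $\varepsilon>0$ the inequality in (a) becomes $(r+\varepsilon)^{r-1}\le\varepsilon^{r-1}$, which is false, and for $e=0$ we have $D=q$, so $N(D/N)^r<1$ for large $t$.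

(c) For $q=2$, $a=0$, $e=0$ we have $N=4(t+1)$ and $D=t+2$, and Lemma~\ref{lem:count} requires $(t+2)^4/(t+1)^3\ge64$. The left side increases for $t\ge2$, its logarithmic derivative being $\frac{t-2}{(t+1)(t+2)}$, and $60^4=12960000<13144256=64\cdot59^3$. So with these parameters no $H$ exists for $t\le58$.
\end{remark}

\section{Orthogonality graphs and the case $k=2(t+1)$}\label{sec:orth}

Throughout this section $q=2$ and $a=0$, so that
\begin{equation}\label{eq:q2}
k=2(t+1),\qquad r=4,\qquad N=4(t+1)+e,\qquad D=t+2+e .
\end{equation}
We need a graph in which each vertex is adjacent to at most slightly more than a quarter of all vertices, while any four vertices have common neighbors. Linear algebra supplies both properties. Over a field with $m$ elements about a fraction $1/m$ of all vectors is orthogonal to a given vector, and in dimension $r+1$ any $r$ vectors are orthogonal to a common nonzero vector.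

Let $\mathbb F_m$ be the field with $m$ elements and let $x\cdot y=\sum_{i=1}^nx_iy_i$ on $\mathbb F_m^n$. A \emph{point} is a one-dimensional subspace. Each point has $m-1$ nonzero vectors and distinct points share none, so a subspace of dimension $d$ contains $\frac{m^d-1}{m-1}$ points. For points $P,Q$ spanned by $x,y$ write $P\perp Q$ if $x\cdot y=0$; this does not depend on the choice of $x$ and $y$, and the relation is symmetric. A point may be orthogonal to itself. If $x\ne0$, then $y\mapsto x\cdot y$ is a nonzero linear functional, so each point is orthogonal to exactly $\frac{m^{n-1}-1}{m-1}$ points. More generally, the vectors orthogonal to $j$ given points solve $j$ homogeneous linear equations and form a subspace of dimension at least $n-j$.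

The number of points is fixed by $m$ and $n$, whereas the order $N$ is prescribed, so we replace points by sets of vertices. Given a positive integer \emph{weight} $w_P$ for each point $P$, let $H_w$ be the graph with vertex set $\{(P,i):1\le i\le w_P\}$ in which two distinct vertices $(P,i)$, $(Q,j)$ are adjacent if and only if $P\perp Q$. The \emph{class} of $P$ is the set of the $w_P$ vertices $(P,i)$; it is a clique if $P\perp P$ and an independent set otherwise. The order of $H_w$ is $\sum_Pw_P$, and
\begin{equation}\label{eq:deg}
\Delta(H_w)\le\max_P\sum_{Q\perp P}w_Q .
\end{equation}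
Weights have a second purpose, which the smallest case shows.

\begin{example}\label{ex:fano}
Let $m=2$, $n=3$. The seven points are the nonzero vectors, each is orthogonal to three points, and two distinct points are orthogonal to exactly one common point $h$. For $110$ and $001$ this point is $h=110$ itself. So if all weights are $1$, the vertices $110$ and $001$ have no common neighbor. Let all weights be $2$ instead, and let $S$ be a set of two vertices. If they lie in different classes, then the class of the corresponding point $h$ contains a vertex outside $S$, which is a common neighbor. If $S$ is the class of a point $P$, then every vertex in the class of a point $h'\ne P$ with $h'\perp P$ is a common neighbor. By Lemma~\ref{lem:cover} with $r=2$, $t=6$, $e=0$, the graph $\overline{H_w}$ of order $14$ has no two disjoint $6$-stars, and by \eqref{eq:deg} its minimum degree is at least $13-6=7$.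
\end{example}

For $r=4$ we take $n=5$. The fraction of points orthogonal to a given point is $\frac{m^4-1}{m^5-1}$, which is $\frac{15}{31}$, $\frac{40}{121}$, $\frac{85}{341}$ for $m=2,3,4$. Only the last is below $\frac14$, since $4\cdot85=340<341$. Common neighbors will be found within one class, and a larger field would mean more points and smaller classes. So from now on $m=4$ and $n=5$: there are $341$ points (those of the projective space $PG(4,4)$), and each is orthogonal to exactly $85$ points.

\begin{lemma}\label{lem:common}
Let $m=4$, $n=5$, and let $S$ be a set of four vertices of $H_w$.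
\begin{itemize}
\item[(a)] If $w_P\ge A$ for all $P$, then $S$ has at least $A-4$ common neighbors.
\item[(b)] If $w_P\ge2$ for all $P$, then $S$ has at least one common neighbor.
\end{itemize}
\end{lemma}

\begin{proof}
Let $T$ be the set of points whose classes meet $S$, so $|T|\le4$. If a point $h$ is orthogonal to every point of $T$, then each vertex of the class of $h$ outside $S$ is distinct from the vertices of $S$ and hence adjacent to all of them. This includes the case $h\in T$, where $h\perp h$ is part of the assumption. The vectors orthogonal to all of $T$ form a subspace $U$ of dimension at least $5-|T|\ge1$, so such a point $h$ exists.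

(a) At least $A-4$ vertices of the class of $h$ lie outside $S$.

(b) If the class of $h$ is not contained in $S$, we are done. Otherwise $S$ contains at least two vertices of one class, so $|T|\le3$. Then $\dim U\ge2$, and $U$ contains at least $\frac{4^2-1}{3}=5$ points. One of them, $h'$, is not in $T$. Its class is disjoint from $S$ and consists of common neighbors of $S$.
\end{proof}

Part (b) needs $N\ge2\cdot341=682$. With $e=0$ this reads $4(t+1)\ge682$, and the least such $t$ is $170$.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Let $t=170$ and $e=0$ in \eqref{eq:q2}: $k=342$, $r=4$, $N=684$, $D=172$. Give weight $3$ to two points and weight $2$ to the other $339$ points; the weights sum to $6+678=684$. By \eqref{eq:deg}, $\Delta(H_w)\le2\cdot85+2=172=D$. By Lemma~\ref{lem:common}(b), any four vertices have a common neighbor. Lemma~\ref{lem:assembly} shows that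
\[
G=169\,K_{512}\cup\overline{H_w}
\]
has order $169\cdot512+684=87212=171\cdot342+170^2-170$, minimum degree at least $511$, and at most $169\cdot2+3=341$ disjoint copies of $K_{1,170}$.
\end{proof}

For larger $t$ the classes have about $4t/341$ vertices, roughly $t/85$, and part (a) allows $e$ to be nearly as large. The new difficulty is rounding. When $341$ does not divide $N$, many weights may have to be rounded up, and this can raise a degree by up to $85$. The term $e$ in $D$ absorbs this loss once $e$ is large enough.

\begin{proof}[Proof of Theorem~\ref{thm:alllarge}]
Let $e=\lfloor t/90\rfloor$ in \eqref{eq:q2}. Write $N=341A+b$ with $0\le b<341$, and give weight $A+1$ to $b$ points and weight $A$ to the others, so that the weights sum to $N$.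

We first show $A\ge e+5$. This is equivalent to $N\ge341(e+5)$, that is, to $4t+4+e\ge341e+1705$, or $4t\ge340e+1701$. Since $340e\le\frac{34}9t$, it suffices that $\frac29t\ge1701$, and $\frac29\cdot10080=2240$. So the weights are positive, and by Lemma~\ref{lem:common}(a) any four vertices have at least $e+1$ common neighbors, which is (ii).

For (i), inequality \eqref{eq:deg} and $\frac{85}{341}<\frac14$ give
\[
\Delta(H_w)\le85(A+1)\le\frac{85}{341}N+85\le\frac N4+85=t+86+\frac e4 .
\]
The right side is at most $D=t+2+e$ if and only if $84\le\frac34e$, that is, $e\ge112$. This holds because $t\ge10080=90\cdot112$. Lemma~\ref{lem:assembly} with $H=H_w$ completes the proof.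
\end{proof}

\section{Random graphs and the case $k=q(t+1)-a$}\label{sec:random}

Lemma~\ref{lem:count} compares $e+1$ with the average number of common neighbors of an $r$-set. A graph comes close to this bound if all degrees are near $D$ and all $r$-sets have nearly the average number of common neighbors. A random graph behaves in this way, because the quantities involved are linear in $t$, their deviations have exponentially small probability, and there are only polynomially many conditions.

In the binomial random graph $G(N,p)$ each pair of the $N$ vertices is an edge with probability $p$, independently of all other pairs. We use Hoeffding's inequality: if $X$ is a sum of $n$ independent random variables with values in $\{0,1\}$, $\mu$ is the mean of $X$, and $u>0$, then each of $\Pr(X\ge\mu+u)$ and $\Pr(X\le\mu-u)$ is at most $\exp(-2u^2/n)$.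

\begin{proof}[Proof of Theorem~\ref{thm:random}]
Let $e=\lfloor\varepsilon t\rfloor$, let $N,D$ be as in Lemma~\ref{lem:assembly}, and recall the limits \eqref{eq:limits}. Since $1\le s<r$, we have $0<\rho<1$. Dividing \eqref{eq:hyp} by $(r+\varepsilon)^{r-1}$ gives $(r+\varepsilon)\rho^r>\varepsilon$. The inequality is strict, so by continuity there is $p$ with $0<p<\rho$ and $(r+\varepsilon)p^r>\varepsilon$. Put
\[
\gamma=\frac{\rho-p}2>0,\qquad \eta=\frac{(r+\varepsilon)p^r-\varepsilon}2>0,\qquad L=r+\varepsilon+1 ,
\]
none of which depends on $t$. For $t\ge r$ we have $N\le Lt$. Let $H=G(N,p)$.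

\emph{Degrees.} The degree of a vertex $v$ is a sum of $N-1$ independent indicators with mean $(N-1)p$. For large $t$ we have $D/N\ge p+\gamma$, so $D-(N-1)p\ge\gamma N$ and
\[
\Pr\bigl(d(v)>D\bigr)\le\exp\Bigl(-\frac{2\gamma^2N^2}{N-1}\Bigr)\le\exp(-2\gamma^2N).
\]

\emph{Common neighbors.} Fix a set $S$ of $r$ vertices and let $X_S$ be the number of its common neighbors. Each of the $N-r$ vertices outside $S$ is a common neighbor with probability $p^r$, and these events are independent because they depend on disjoint sets of pairs. The mean of $X_S$ is $(N-r)p^r$, and $\bigl((N-r)p^r-e\bigr)/t\to2\eta$. For large $t$ we thus have $(N-r)p^r-e\ge\eta t$ and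
\[
\Pr(X_S\le e)\le\exp\Bigl(-\frac{2\eta^2t^2}{N-r}\Bigr)\le\exp\Bigl(-\frac{2\eta^2t}{L}\Bigr).
\]

The probability that (i) or (ii) fails is therefore at most
\[
N\exp(-2\gamma^2N)+(Lt)^r\exp(-2\eta^2t/L),
\]
which tends to $0$ as $t\to\infty$. So for all large $t$ some graph $H$ satisfies (i) and (ii), and Lemma~\ref{lem:assembly} gives $G$.

For $\varepsilon=0$ hypothesis \eqref{eq:hyp} reads $s^r>0$, which holds as $s\ge1$. For $q=2$, $a=0$ we have $r=4$, $s=1$, and with $\varepsilon=1/61$ the hypothesis reads $\left(\frac{62}{61}\right)^4>\frac1{61}\left(\frac{245}{61}\right)^3$, that is, $62^4>245^3$. This holds because $62^4=14776336$ and $245^3=14706125$.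
\end{proof}

\section{Two stars}\label{sec:two}

With only two centers $x,y$, the existence of the stars depends on the sizes of two sets and their union. This is a special case of Hall's theorem, and it has a direct proof. Let $A,B$ be finite sets with $|A|,|B|\ge t$ and $|A\cup B|\ge2t$. Then there are disjoint $t$-element sets $A'\subseteq A$ and $B'\subseteq B$. Indeed, if $|A\setminus B|\ge t$, choose $A'\subseteq A\setminus B$ and any $B'$. Otherwise choose $A'$ with $A\setminus B\subseteq A'\subseteq A$; then $B\setminus A'=(A\cup B)\setminus A'$ has at least $t$ elements, and $B'$ is chosen there.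

So in a graph without two disjoint $t$-stars any two neighborhoods overlap heavily. For a fixed vertex $x$ this has two opposite effects: each vertex outside $N[x]$ sends many edges into $N(x)$, and each vertex of $N(x)$ sends few edges out of $N[x]$. Comparing the two bounds limits the order.

\begin{proof}[Proof of Proposition~\ref{prop:two}]
Let $G$ have order $n$ and $\delta(G)\ge t+1$, and suppose $\nu_t(G)\le1$. For distinct vertices $x,y$ the sets $A=N(x)\setminus\{y\}$ and $B=N(y)\setminus\{x\}$ contain neither $x$ nor $y$, and each has at least $t$ elements because $\delta(G)\ge t+1$. Disjoint $t$-element subsets of $A$ and $B$ would be the leaf sets of two disjoint $t$-stars. Hence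
\begin{equation}\label{eq:union}
\bigl|(N(x)\cup N(y))\setminus\{x,y\}\bigr|\le2t-1\qquad\text{for all }x\ne y .
\end{equation}
Fix a vertex $x$ and write $d(x)=t+j$ with $j\ge1$.

Let $w\notin N[x]$. Then $N(x)\cup N(w)$ contains neither $x$ nor $w$, so \eqref{eq:union} gives
\[
|N(x)\cap N(w)|\ge d(x)+d(w)-(2t-1)\ge(t+j)+(t+1)-(2t-1)=j+2 .
\]
Let $z\in N(x)$. The disjoint sets $N(x)\setminus\{z\}$ and $N(z)\setminus N[x]$ both lie in the set in \eqref{eq:union} for the pair $x,z$. Hence $|N(z)\setminus N[x]|\le(2t-1)-(t+j-1)=t-j$.

Counting the edges between $N(x)$ and $V(G)\setminus N[x]$ from both sides gives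
\[
(n-1-t-j)(j+2)\le(t+j)(t-j).
\]
Since $t^2-j^2=(t^2-4)-(j-2)(j+2)$, it follows that
\[
n\le1+t+j+\frac{t^2-j^2}{j+2}=t+3+\frac{t^2-4}{j+2}\le t+3+\frac{t^2-4}3=t+2+\frac{t^2-1}3 ,
\]
where the last inequality uses $j\ge1$ and $t\ge2$.

For $t=5$ the bound is $7+\frac{24}3=15$, and the graph $\overline H$ of Example~\ref{ex:pairs} has order $15$, minimum degree $6$ and no two disjoint $5$-stars.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dsfs}
\emph{Disjoint Stars and Forbidden Subgraphs},
\texttt{http://www2u.biglobe.ne.jp/\textasciitilde{}sfujita/dsfs.pdf}.

\end{thebibliography}
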